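\title{Graphs with quantum chromatic number three and arbitrarily large chromatic number}

\begin{abstract}
We show that for every $k$ there is a finite graph with quantum chromatic number $3$ and chromatic number larger than $k$. Since quantum and classical $2$-colorability coincide, three is the smallest number of quantum colors for which the gap can be unbounded. The construction starts from a system of constraints between commuting sets of Pauli operators that quantum measurement satisfies perfectly. We prove that classical assignments satisfy a vanishing fraction of these constraints, by combining the expansion theorem for Grassmann graphs with a Fourier argument in which the signs of the Pauli group produce the cancellation. A long-code construction then gives graphs with a quantum $4$-coloring and arbitrarily small independence ratio, and a commuting version of the second arc graph lowers four colors to three. We also show that a quantum $c$-coloring in dimension $d$ forces $\chi\le c\cdot 16^d$, so the dimension must grow with the gap.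
\end{abstract}

\section{Introduction}

Graphs in this paper are finite and simple and have at least one vertex, and $[c]=\{1,\dots,c\}$. A \emph{measurement} on $\mathbb{C}^d$ is a finite family $(E_i)$ of orthogonal projections with $\sum_iE_i=I$. Its members are mutually orthogonal: multiplying $\sum_jE_j=I$ by $E_i$ on both sides gives $\sum_{j\ne i}(E_jE_i)^*(E_jE_i)=0$, so $E_jE_i=0$ for $j\neq i$.

\begin{definition}
A \emph{quantum $c$-coloring} of a graph $G$ on $\mathbb{C}^d$, $d\ge1$, assigns to every vertex $v$ a measurement $(E_{v,i})_{i\in[c]}$ on $\mathbb{C}^d$ so that $E_{u,i}E_{v,i}=0$ for every edge $uv$ and every color $i$. The \emph{quantum chromatic number} $\chi_q(G)$ is the least $c$ for which $G$ has a quantum $c$-coloring on some $\mathbb{C}^d$.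
\end{definition}

Equivalently, a quantum $c$-coloring is a perfect quantum strategy, with finite-dimensional shared entanglement, for the nonlocal $c$-coloring game on $G$; we work only with the projections. For $d=1$ the projections are the numbers $0$ and $1$, and the definition is that of a proper coloring, so $\chi_q(G)\le\chi(G)$. Nothing is gained if all $E_{v,i}$ commute: for a joint eigenvector $\psi$, each $v$ has exactly one color $i$ with $E_{v,i}\psi=\psi$, and this coloring is proper. The gap between $\chi_q$ and $\chi$ thus measures how much noncommutativity helps in coloring.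

With two colors it does not help at all, because an edge $uv$ forces $E_{v,1}=I-E_{u,1}$. In a fixed dimension it helps by at most a bounded factor, because the unit sphere is compact. Both facts are proved in Section~\ref{sec:elementary}, and they suggest that three quantum colors might also force a bounded chromatic number. On the other hand, with three colors an edge no longer determines the measurement at one end from the measurement at the other, and the dimension is free to grow. The question whether $\chi_q(G)=3$ and $\chi(G)>k$ is possible for every $k$ is posed in \cite{QM}. The answer is yes.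

\begin{theorem}\label{thm:main}
For every $k\in\mathbb{N}$ there is a finite graph $H$ with $\chi_q(H)=3$ and $\chi(H)>k$.
\end{theorem}

On the way we obtain a stronger separation for four quantum colors. Here $\alpha(G)$ is the largest size of an independent set, and $\chi_f(G)$ is the fractional chromatic number, the least total weight of a nonnegative weighting of the independent sets in which the sets containing any given vertex have weight at least $1$. Summing over vertices gives $|V(G)|\le\alpha(G)\chi_f(G)$.

\begin{theorem}\label{thm:four}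
For every $\varepsilon>0$ there is a finite graph $G$ with $\chi_q(G)\le4$ and $\alpha(G)<\varepsilon|V(G)|$. In particular $\chi_f(G)>1/\varepsilon$. The quantum $4$-coloring consists of Pauli stabilizer measurements, that is, each vertex $v$ has a set of commuting Pauli operators such that every $E_{v,i}$ is a sum of projections onto their joint eigenspaces, and the measurements of adjacent vertices commute.
\end{theorem}

\begin{theorem}\label{thm:class}
\begin{enumerate}
\item[(a)] $\chi_q(G)\le2$ if and only if $\chi(G)\le2$. For every $c\ge3$ and every $k$ there is a graph $G$ with $\chi_q(G)=c$ and $\chi(G)>k$. Hence $\sup\{\chi(G):\chi_q(G)=c\}$ equals $c$ for $c\in\{1,2\}$ and $\infty$ for $c\ge3$.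
\item[(b)] If $G$ has a quantum $c$-coloring on $\mathbb{C}^d$, then $\chi(G)\le c\cdot16^d$. Hence a graph with a quantum $3$-coloring on $\mathbb{C}^d$ has $d\ge\log_{16}(\chi(G)/3)$, and in Theorem~\ref{thm:main} the dimension must tend to infinity with $k$.
\end{enumerate}
\end{theorem}

The proofs are unconditional. They use the expansion theorem for Grassmann graphs of Khot, Minzer and Safra \cite{KMS}, a theorem of Dinur, Mossel and Regev \cite{DMR} on influences, and Witt's extension theorem, each stated where it is first needed.

An isotropic $\ell$-dimensional subspace $L$ of the symplectic space $\mathbb{F}_2^{2n}$ indexes a set of commuting Pauli operators, whose joint measurement has $2^\ell$ outcomes (Section~\ref{sec:pauli}). When two such subspaces share a hyperplane and commute, we ask that their outcomes agree on the hyperplane. Measurement meets all these demands, while a classical choice of outcomes meets only a vanishing fraction of them. This is Proposition~\ref{prop:key}, the core of the paper; Section~\ref{sec:consistency} states it and shows the mechanism in small cases,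 and Section~\ref{sec:key} proves it. Section~\ref{sec:G} turns the constraints into a graph and proves Theorem~\ref{thm:four}, and Section~\ref{sec:H} passes from four colors to three.

\section{Two colors, cliques, and bounded dimension}\label{sec:elementary}

We prove Theorem~\ref{thm:class}. Only the existence statement for $c\ge3$ uses Theorem~\ref{thm:main}, and the proof of Theorem~\ref{thm:main} uses only the first sentence of part (a).

\begin{proof}[Proof of Theorem~\ref{thm:class}]
(a) Take a quantum $2$-coloring and put $E_v=E_{v,1}$, so that $E_{v,2}=I-E_v$. On an edge $uv$ we have $E_uE_v=0$ and $(I-E_u)(I-E_v)=0$; expanding the second equation and using the first gives $E_v=I-E_u$. Going around an odd cycle we would get $E=I-E$, so $E=\frac12I$, which is not a projection. Hence $\chi_q(G)\le2$ implies that $G$ is bipartite, and the converse follows from $\chi_q\le\chi$ (unused colors receive the zero projection). With one color every $E_{v,1}$ equals $I$, and $I\cdot I\ne0$, so $\chi_q(G)=1$ if and only if $G$ has no edges, if and only if $\chi(G)=1$. This gives the supremum for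 $c\in\{1,2\}$.

Let $c\ge3$, let $H$ be as in Theorem~\ref{thm:main}, and let $G$ be the disjoint union of $H$ and the complete graph $K_c$. Then $\chi(G)>k$. In a quantum $c'$-coloring of $K_c$ on $\mathbb{C}^d$, for each color $i$ the projections $E_{v,i}$, $v\in K_c$, are mutually orthogonal, so their traces sum to at most $d$. Hence $cd=\sum_{v,i}\operatorname{tr}E_{v,i}\le c'd$, and $\chi_q(G)\ge c$. Conversely, pad a quantum $3$-coloring of $H$ on $\mathbb{C}^d$ with zero projections, and on $K_c$ use a proper coloring with $E_{v,i}\in\{0,I\}$. Thus $\chi_q(G)=c$.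

(b) Let $\mathcal{N}$ be a maximal set of unit vectors in $\mathbb{C}^d=\mathbb{R}^{2d}$ at pairwise distance more than $0.7$. By maximality every unit vector is within $0.7$ of $\mathcal{N}$. The balls of radius $0.35$ around the points of $\mathcal{N}$ are disjoint and lie in the ball of radius $1.35$, so $|\mathcal{N}|\le(1.35/0.35)^{2d}\le16^d$. For each vertex $v$ choose a color $i(v)$ with $E_{v,i(v)}\ne0$ and a unit vector $\psi_v$ in the range of $E_{v,i(v)}$, and color $v$ by the pair consisting of $i(v)$ and a point of $\mathcal{N}$ within $0.7$ of $\psi_v$. If adjacent $u,v$ had the same pair, then $\|\psi_u-\psi_v\|\le1.4$, while $E_{u,i}E_{v,i}=0$ for $i=i(u)=i(v)$ gives $\psi_u\perp\psi_v$ and $\|\psi_u-\psi_v\|=\sqrt2>1.4$. So the coloring is proper and uses at most $c\cdot16^d$ colors.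
\end{proof}

\section{Pauli operators and twisted characters}\label{sec:pauli}

\subsection{Symplectic spaces}
Let $V=\mathbb{F}_2^{2n}$, write $x=(p,q)$ with $p,q\in\mathbb{F}_2^n$, and let $\omega((p,q),(p',q'))=\sum_j(p_jq'_j+q_jp'_j)$. This form is alternating ($\omega(x,x)=0$) and nondegenerate. Two vectors are \emph{orthogonal} if $\omega(x,y)=0$, a subspace $C$ is \emph{isotropic} if $C\subseteq C^\perp$, and an \emph{$\ell$-space} is a subspace of dimension $\ell$. We have $\dim C^\perp=2n-\dim C$ and $C^{\perp\perp}=C$, and for isotropic $C$ the form $\omega$ induces a nondegenerate alternating form on $C^\perp/C$. Since $\omega$ is alternating, $C+\langle z\rangle$ is isotropic when $C$ is isotropic and $z\in C^\perp$. Let $Sp(V)$ be the group of linear isometries of $(V,\omega)$.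

\begin{theorem}[Witt]\label{thm:witt}
A linear isometry between subspaces of a nondegenerate symplectic space extends to an isometry of the whole space.
\end{theorem}

Every linear isomorphism between isotropic subspaces is an isometry, so it extends to an element of $Sp(V)$. We use this in the following form: a probability distribution that is invariant under a group acting transitively on a finite set is uniform. We also use that $s$ independent uniform vectors from an $m$-dimensional space are linearly dependent modulo a given $a$-dimensional subspace with probability at most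
\begin{equation}\label{eq:dep}
\sum_{j=0}^{s-1}2^{a+j-m}<2^{a+s-m}.
\end{equation}

\subsection{Pauli operators}
Let $X=\begin{pmatrix}0&1\\1&0\end{pmatrix}$, $Z=\begin{pmatrix}1&0\\0&-1\end{pmatrix}$, $Y=iXZ$, and $d=2^n$. For $x=(p,q)\in V$ let $W_x$ be the operator on $(\mathbb{C}^2)^{\otimes n}=\mathbb{C}^d$ whose $j$-th tensor factor is $I,X,Z,Y$ according as $(p_j,q_j)=(0,0),(1,0),(0,1),(1,1)$. The matrices $X,Y,Z$ are Hermitian involutions of trace $0$ that anticommute pairwise, and the product of two of them is $\pm i$ times the third. Taking tensor products, $W_x$ is Hermitian, $W_x^2=W_0=I$, $\operatorname{tr}W_x=0$ for $x\ne0$, and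
\begin{equation}\label{eq:beta}
W_xW_y=\beta(x,y)W_{x+y},\qquad \beta(y,x)=(-1)^{\omega(x,y)}\beta(x,y),
\end{equation}
with $\beta(x,y)$ a fourth root of unity. So $W_x$ and $W_y$ commute exactly when $\omega(x,y)=0$; then $W_xW_y$ is Hermitian and $\beta(x,y)=\pm1$. A product $W_{y_1}\cdots W_{y_s}$ is a scalar multiple of $W_{y_1+\dots+y_s}$, so its trace vanishes unless $\sum_iy_i=0$.

We write $\|O\|=(\operatorname{tr}O^*O)^{1/2}$ for the Hilbert--Schmidt norm. It satisfies $|\operatorname{tr}(O_1O_2)|\le\|O_1\|\|O_2\|$ and $\|O_1O_2\|\le\|O_1\|\|O_2\|$, and it is unchanged by multiplication with a unitary. Since $\operatorname{tr}(W_yW_z)$ is $d$ for $y=z$ and $0$ otherwise, for real $\phi$ we have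
\begin{equation}\label{eq:HS}
\Big\|\sum_z\phi(z)W_z\Big\|^2=d\sum_z\phi(z)^2 .
\end{equation}

\subsection{Outcomes of a commuting set}
If $L$ is isotropic, the operators $W_x$, $x\in L$, commute. At a joint eigenvector their eigenvalues $\mu(x)$ inherit the multiplication rule \eqref{eq:beta}, and this rule defines the possible outcomes.

\begin{definition}
For isotropic $L$, a \emph{twisted character} of $L$ is a map $\mu:L\to\{\pm1\}$ with $\mu(x)\mu(y)=\beta(x,y)\mu(x+y)$ for all $x,y\in L$. The set of these is $\mathrm{Ch}(L)$, while $\widehat L=\mathrm{Hom}(L,\{\pm1\})$ is the group of ordinary characters. For $\mu\in\mathrm{Ch}(L)$ put $P_{L,\mu}=|L|^{-1}\sum_{x\in L}\mu(x)W_x$.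
\end{definition}

The twist is real. For $n=2$ let $L$ be the plane whose operators are $I$, $X\otimes X$, $Z\otimes Z$, $Y\otimes Y$. Since $XZ=-iY$, we have $(X\otimes X)(Z\otimes Z)=-Y\otimes Y$, so the three nontrivial values of every $\mu\in\mathrm{Ch}(L)$ multiply to $-1$, and no element of $\widehat L$ lies in $\mathrm{Ch}(L)$.

\begin{lemma}\label{lem:ch}
Let $L,L'$ be isotropic.
\begin{enumerate}
\item[(a)] $\mathrm{Ch}(L)=\mu_0\widehat L$ for some map $\mu_0$. So $|\mathrm{Ch}(L)|=|L|$, and two twisted characters that agree on a spanning set of $L$ are equal.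
\item[(b)] For $N\subseteq L$, restriction $\mathrm{Ch}(L)\to\mathrm{Ch}(N)$ is onto, with all fibers of size $|L|/|N|$.
\item[(c)] $(P_{L,\mu})_{\mu\in\mathrm{Ch}(L)}$ is a measurement with nonzero members, and $W_xP_{L,\mu}=P_{L,\mu}W_x=\mu(x)P_{L,\mu}$ for $x\in L$. The range of $P_{L,\mu}$ is the joint eigenspace of the $W_x$ with eigenvalues $\mu(x)$.
\item[(d)] If $\mu\in\mathrm{Ch}(L)$ and $\mu'\in\mathrm{Ch}(L')$ disagree at a point of $L\cap L'$, then $P_{L,\mu}P_{L',\mu'}=0$. If $L+L'$ is isotropic, then $P_{L,\mu}$ and $P_{L',\mu'}$ commute for all $\mu,\mu'$.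
\item[(e)] Let $y_1,\dots,y_s\in L$. If $\sum_iy_i=0$, then $\prod_iW_{y_i}=\epsilon I$ with $\epsilon=\pm1$, and $\prod_i\mu(y_i)=\epsilon$ for all $\mu\in\mathrm{Ch}(L)$. If $\sum_iy_i\ne0$, then $\sum_{\mu\in\mathrm{Ch}(L)}\prod_i\mu(y_i)=0$.
\item[(f)] If $\dim L=\dim L'=\ell$, $\dim(L\cap L')=\ell-1$ and $L+L'$ is isotropic, then restriction is a bijection from $\mathrm{Ch}(L+L')$ onto the set of pairs in $\mathrm{Ch}(L)\times\mathrm{Ch}(L')$ that agree on $L\cap L'$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The eigenvalues at a joint eigenvector of the $W_x$, $x\in L$, form an element $\mu_0\in\mathrm{Ch}(L)$. The quotient of two twisted characters is a character, and the product of a twisted character with a character is a twisted character. A character that is trivial on a spanning set is trivial.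

(b) By (a), restriction sends $\mu_0\chi$ to $\mu_0|_N\,\chi|_N$, and $\chi\mapsto\chi|_N$ is a surjective homomorphism $\widehat L\to\widehat N$.

(c) $P=P_{L,\mu}$ is Hermitian. For $x\in L$, since $\mu(y)\beta(x,y)=\mu(x)\mu(x+y)$,
\[
W_xP=|L|^{-1}\sum_{y\in L}\mu(y)\beta(x,y)W_{x+y}=\mu(x)P,
\]
and taking adjoints gives $PW_x=\mu(x)P$. Averaging $\mu(x)W_xP=P$ over $x\in L$ gives $P^2=P$. The defining rule at $x=y=0$ gives $\mu(0)=1$, so $\operatorname{tr}P=d/|L|\ne0$. By (a), $\sum_\mu\mu(x)=\mu_0(x)\sum_{\chi\in\widehat L}\chi(x)$ is $|L|$ for $x=0$ and $0$ otherwise, so $\sum_\mu P_{L,\mu}=I$. Vectors in the range of $P$ satisfy $W_x\psi=\mu(x)\psi$, and a vector with these eigenvalues is fixed by $P$.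

(d) For $x\in L\cap L'$, the product $P_{L,\mu}W_xP_{L',\mu'}$ equals both $\mu(x)P_{L,\mu}P_{L',\mu'}$ and $\mu'(x)P_{L,\mu}P_{L',\mu'}$. If $L+L'$ is isotropic, all the $W_x$ involved commute.

(e) Repeated use of \eqref{eq:beta} inside $L$ gives $\prod_iW_{y_i}=\epsilon W_y$ with $y=\sum_iy_i$ and $\epsilon=\pm1$. Multiplying by $P_{L,\mu}\ne0$ gives $\prod_i\mu(y_i)=\epsilon\mu(y)$. Now use $\mu(0)=1$ and $\sum_\mu\mu(y)=0$ for $y\ne0$.

(f) Restriction is injective by (a), since $L\cup L'$ spans $L+L'$. There are $2^{\ell+1}$ elements in $\mathrm{Ch}(L+L')$, and $2^\ell\cdot2$ agreeing pairs by (b).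
\end{proof}

\section{The consistency problem}\label{sec:consistency}

From now on $1\le\ell<n$, and $\mathcal{L}$ is the set of isotropic $\ell$-spaces of $V$. We call $L,L'\in\mathcal{L}$ \emph{linked}, written $L\bowtie L'$, if $\dim(L\cap L')=\ell-1$ and $L+L'$ is isotropic. A \emph{linked pair} is an ordered pair $(L,L')$ with $L\bowtie L'$. Any two linked pairs are related by a linear isomorphism of the isotropic spaces $L+L'$, so by Theorem~\ref{thm:witt} the group $Sp(V)$ is transitive on linked pairs, and every $Sp(V)$-invariant distribution on linked pairs is uniform.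

A \emph{partial assignment} $\sigma$ gives each $L\in\mathcal{L}$ a value $\sigma_L\in\mathrm{Ch}(L)\cup\{\bot\}$, where $\bot$ means ``no value''. A linked pair is \emph{consistent} if $\sigma_L,\sigma_{L'}\ne\bot$ and $\sigma_L,\sigma_{L'}$ agree on $L\cap L'$. The \emph{consistency} of $\sigma$ is the probability that a uniform linked pair is consistent. The constraint on a linked pair is \emph{2-to-2}: by Lemma~\ref{lem:ch}(b), each element of $\mathrm{Ch}(L\cap L')$ has two extensions to $L$ and two to $L'$, and either of the first two is compatible with either of the second two. Lemma~\ref{lem:ch}(d) says that the measurements $(P_{L,\mu})_\mu$ never produce an incompatible pair of outcomes. Classically the situation is the opposite.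

\begin{proposition}\label{prop:key}
For every $\delta\in(0,1)$ there is $\ell_1$ such that for each $\ell\ge\ell_1$ there is $n_1(\ell)>\ell$ such that for $n\ge n_1(\ell)$ every partial assignment has consistency less than $\delta$.
\end{proposition}

Three observations show what a proof must use. First, $\ell$ must grow with $1/\delta$, since independent uniform values $\sigma_L$ have expected consistency $2^{-(\ell-1)}$. Second, the twist is essential: with $\widehat L$ in place of $\mathrm{Ch}(L)$, restricting one character of $V$ to every $L$ gives consistency $1$. Third, no obstruction is visible inside one isotropic space $M$: for $g\in\mathrm{Ch}(M)$ the values $\sigma_L=g|_L$ are consistent on all linked pairs in $M$. The obstruction is that the twisted characters of different $M$ do not glue. Here is the smallest instance.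

\begin{example}\label{ex:square}
Let $\ell=2$ and $n\ge3$. Then no assignment has consistency $1$. Suppose $\sigma$ does, and fix $x\ne0$. The planes $L\in\mathcal{L}$ through $x$ correspond to the nonzero vectors of the symplectic space $x^\perp/\langle x\rangle$, of dimension at least $4$, and two planes are linked when the vectors are distinct and orthogonal. Two non-orthogonal vectors $\bar a,\bar b$ have a common nonzero orthogonal vector, which differs from both. So any two planes through $x$ are joined by at most two links, and $s(x):=\sigma_L(x)$ does not depend on $L\ni x$. Consider the following nine operators on the first two tensor factors.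
\[
\begin{array}{ccc}
X\otimes I & I\otimes X & X\otimes X\\
I\otimes Z & Z\otimes I & Z\otimes Z\\
X\otimes Z & Z\otimes X & Y\otimes Y
\end{array}
\]
Each row and each column consists of the three nonidentity operators of an isotropic plane. The first two rows and the first two columns multiply to $I$. The third row multiplies to $I$ because $(XZ)\otimes(ZX)=(-iY)\otimes(iY)=Y\otimes Y$, and the third column multiplies to $-I$ because $(XZ)\otimes(XZ)=-Y\otimes Y$. By Lemma~\ref{lem:ch}(e), the product of the nine signs $s(x)$ is $+1$ when computed by rows and $-1$ when computed by columns, a contradiction.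
\end{example}

The example rules out a function $s:V\to\{\pm1\}$ that obeys the twisted rule on all commuting pairs. For Proposition~\ref{prop:key} we need a quantitative statement, and a trace inequality provides it: for large $n$, no function does noticeably better than a coin toss.

\begin{lemma}\label{lem:warm}
Let $s:V\to\{\pm1\}$. Among the ordered pairs $(y,z)\in V^2$ with $\omega(y,z)=0$, the fraction satisfying $s(y)s(z)=\beta(y,z)s(y+z)$ is at most $\frac12+2^{-n/2}$.
\end{lemma}

\begin{proof}
Let $O=\sum_zs(z)W_z$. Since $\operatorname{tr}(W_yW_zW_w)$ is $d\beta(y,z)$ for $w=y+z$ and $0$ otherwise,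
\[
\operatorname{tr}O^3=d\sum_{y,z}\beta(y,z)s(y)s(z)s(y+z).
\]
By \eqref{eq:beta} the terms $(y,z)$ and $(z,y)$ cancel when $\omega(y,z)=1$. The remaining terms are $+1$ when the rule holds and $-1$ when it fails. By \eqref{eq:HS}, $|\operatorname{tr}O^3|\le\|O\|^3=(d\cdot d^2)^{3/2}=d^{9/2}$. There are at least $|V|^2/2=d^4/2$ orthogonal pairs, so the average term is at most $2d^{-1/2}$, and the fraction is at most $\frac12(1+2d^{-1/2})$.
\end{proof}

The gain comes from the fact that the $d^2$ operators $W_z$ act on a space of dimension only $d$. A general assignment is not given by a function $s$ on $V$, because $\sigma_L(x)$ may depend on $L$. The next section reduces the general case to a four-term version of this computation.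

\section{Classical assignments are inconsistent}\label{sec:key}

The plan is as follows. Inside a large isotropic space $M$, linked pairs are the edges of a Grassmann graph, and the expansion theorem shows that a consistent assignment agrees with one twisted character $g$ of $M$ on a structured family of subspaces. This agreement yields a large Fourier coefficient. Summing fourth powers over all coefficients removes $g$ and $M$ and leaves a signed average over $V$, which the trace inequality bounds.

\subsection{The expansion theorem and the parameters}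
For an $m$-dimensional space $M$ over $\mathbb{F}_2$, the Grassmann graph $Gr(M,\ell)$ has the $\ell$-spaces of $M$ as vertices, with $L,L'$ adjacent if $\dim(L\cap L')=\ell-1$. It is regular. For $\emptyset\ne S\subseteq Gr(M,\ell)$ let $\Phi(S)=\Pr[L'\notin S]$, where $L\in S$ is uniform and $L'$ is a uniform neighbor of $L$. For $A\subseteq B\subseteq M$ let $[A,B]=\{L\in Gr(M,\ell):A\subseteq L\subseteq B\}$. The theorem says that a set whose expansion $\Phi$ is bounded away from $1$ is dense in such an interval with $A$ of small dimension and $B$ of small codimension.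

\begin{theorem}[Khot, Minzer, Safra \cite{KMS}]\label{thm:KMS}
For every $\alpha\in(0,1)$ there are $r\in\mathbb{N}$, $\varepsilon_1>0$, $\ell_0$ and $m_0(\cdot)$ such that for $\ell\ge\ell_0$ and $m\ge m_0(\ell)$ the following holds. If $\dim M=m$, $\emptyset\ne S\subseteq Gr(M,\ell)$ and $\Phi(S)<1-\alpha$, then there are $A\subseteq B\subseteq M$ with $\dim A+\operatorname{codim}B\le r$ and $|S\cap[A,B]|\ge\varepsilon_1|[A,B]|$.
\end{theorem}

Fix $\delta\in(0,1)$ and take $r,\varepsilon_1,\ell_0,m_0$ for $\alpha=\delta/8$. Choose $\ell_1\ge\max(\ell_0,r+1)$ with $2^{1-(\ell_1-r)}\le\varepsilon_1$, and let $\ell\ge\ell_1$. Put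
\[
p_1=\frac{\delta}{8(r+1)2^{r\ell}},\quad p_2=\frac{\delta p_1}{2(r+1)^2},\quad p_3=2^{-r}p_2,\quad \varepsilon_2=\frac{\varepsilon_1}{4\cdot2^{r\ell}},\quad \varepsilon_3=2^{-\ell}p_3\varepsilon_2^4 .
\]
These numbers depend only on $\delta$ and $\ell$, and this is what the proof needs: the upper bounds below tend to zero as $m,n\to\infty$, so the lower bound $\varepsilon_3$ must not depend on $m$ or $n$. Choose $m\ge\max(m_0(\ell),3\ell)$ with $2^{3\ell-m}<\varepsilon_3/2$, and then $n_1(\ell)\ge m$ with $448\cdot2^{(3\ell-n_1(\ell))/2}<\varepsilon_3/2$. Let $n\ge n_1(\ell)$, and suppose, for a contradiction, that $\sigma$ has consistency at least $\delta$. Below $M$ always denotes an isotropic $m$-space of $V$. Its ordered edges are linked pairs. Whenever $\dim A+\operatorname{codim}_MB\le r$ and $A\subseteq B$, the interval $[A,B]$ is nonempty, because $\dim A\le r<\ell\le m-r\le\dim B$.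

\subsection{Agreement with a twisted character of $M$}

\begin{lemma}\label{lem:interval}
Let $\sigma'$ be a partial assignment on $Gr(M,\ell)$ for which a uniform edge is consistent with probability $c'>\delta/4$. Then there are $A\subseteq B\subseteq M$ with $\dim A+\operatorname{codim}_MB\le r$ and $g\in\mathrm{Ch}(M)$ such that $\Pr_{L\in[A,B]}[\sigma'_L=g|_L]\ge\varepsilon_1$.
\end{lemma}

\begin{proof}
For $g\in\mathrm{Ch}(M)$ let $S_g=\{L:\sigma'_L=g|_L\}$; we look for a $g$ with $S_g$ poorly expanding. Let $g$ be uniform. By Lemma~\ref{lem:ch}(b) each $L$ lies in $S_g$ with probability at most $2^{-\ell}$. If an edge $(L,L')$ is consistent, then by Lemma~\ref{lem:ch}(f) one element of $\mathrm{Ch}(L+L')$ extends both values, and $g|_{L+L'}$ equals it with probability $2^{-\ell-1}$. Hence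
\[
\mathbb{E}_g\Big[\Pr_{\mathrm{edge}}[L,L'\in S_g]-\frac{c'}2\Pr_L[L\in S_g]\Big]\ge c'2^{-\ell-1}-\frac{c'}2 2^{-\ell}=0 .
\]
The bracket vanishes when $S_g=\emptyset$, and some $S_g$ is nonempty since $c'>0$. So the bracket is nonnegative for some nonempty $S_g$. By regularity $\Pr_{\mathrm{edge}}[L,L'\in S_g]=\Pr_L[L\in S_g]\,(1-\Phi(S_g))$, so $1-\Phi(S_g)\ge c'/2>\alpha$, and Theorem~\ref{thm:KMS} applies.
\end{proof}

The lemma gives one subspace $A$ for each suitable $M$. To compare different $M$ we need one $A$ that serves a fraction of the $M\supseteq A$ that does not depend on $m$, and a single $A$ per $M$ is too little, since the number of candidates in $M$ grows with $m$. We therefore show that many $A$ work, by erasing the part of $\sigma$ that they explain and applying the lemma to what is left. Call $A\subseteq M$ \emph{good for $M$} if there are $B$ and $g\in\mathrm{Ch}(M)$ with $A\subseteq B\subseteq M$, $\dim A+\operatorname{codim}_MB\le r$ and $\Pr_{L\in[A,B]}[\sigma_L=g|_L]\ge\varepsilon_1$.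

\begin{lemma}\label{lem:fixA}
There are integers $a,b\ge0$ with $a+b\le r$, an isotropic $a$-space $A$ and $\tau\in\mathrm{Ch}(A)$ such that a uniform $M\supseteq A$ has the following property with probability at least $p_3$:
\begin{itemize}
\item[$(\ast)$] there are $B$ with $A\subseteq B\subseteq M$, $\operatorname{codim}_MB=b$, and $g\in\mathrm{Ch}(M)$ with $g|_A=\tau$, such that $\Pr_{L\in[A,B]}[\sigma_L=g|_L]\ge\varepsilon_1$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $c(M)$ be the probability that a uniform edge of $Gr(M,\ell)$ is consistent for $\sigma$. A uniform ordered edge of a uniform $M$ has an $Sp(V)$-invariant distribution, so it is a uniform linked pair, and $\mathbb{E}_Mc(M)\ge\delta$. As $c\le1$, we get $\Pr_M[c(M)\ge\delta/2]\ge\delta/2$.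

Fix $M$ with $c(M)\ge\delta/2$. Let $\sigma'_L=\bot$ if $L$ contains a subspace that is good for $M$, and $\sigma'_L=\sigma_L$ otherwise. If $\sigma'$ were consistent on more than a $\delta/4$ fraction of edges, Lemma~\ref{lem:interval} would give $A,B,g$. Since $\sigma'_L=g|_L$ implies $\sigma_L=g|_L$, this $A$ is good for $M$; but then $\sigma'=\bot$ on all of $[A,B]$, contradicting the lemma. So at least a $\delta/4$ fraction of edges are consistent for $\sigma$ and not for $\sigma'$, and each of them has an endpoint containing a good subspace. Both endpoints of a uniform edge are uniform vertices, so a uniform $L$ contains a good subspace with probability at least $\delta/8$, and for some $a\le r$ it contains a good $a$-space with probability at least $\delta/(8(r+1))$. An $\ell$-space has at most $2^{a\ell}\le2^{r\ell}$ subspaces of dimension $a$, and a uniform $a$-space in a uniform $L$ is a uniform $a$-space of $M$. Hence a uniform $a$-space of $M$ is good for $M$ with probability at least $p_1$.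

For a pair $(a,b)$ let $\pi_{a,b}$ be the probability that $A$ is good for $M$ with a witness $B$ of codimension $b$, where $M$ is uniform and $A\subseteq M$ is a uniform $a$-space. The last two paragraphs give $\sum_{a+b\le r}\pi_{a,b}\ge\delta p_1/2$, so $\pi_{a,b}\ge p_2$ for some $(a,b)$. The pair $(A,M)$ is uniform among flags $A\subseteq M$, so given $A$ the space $M$ is uniform among those containing $A$. Fix $A$ for which the conditional probability is at least $p_2$. The restriction $g|_A$ of the witness takes at most $2^r$ values, so some $\tau$ occurs with probability at least $p_3$.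
\end{proof}

\subsection{A large twisted Fourier coefficient}
Fix $a,b,A,\tau$ as in Lemma~\ref{lem:fixA} and let $\ell'=\ell-a\ge\ell-r\ge1$. To apply Fourier analysis we describe the spaces $L\supseteq A$ by tuples of vectors. Let $x=(x_1,\dots,x_{\ell'})\in V^{\ell'}$ be such that $L_x=A+\langle x_1,\dots,x_{\ell'}\rangle$ is isotropic. Call $x$ \emph{admissible} if it is independent modulo $A$, $\sigma_{L_x}\ne\bot$ and $\sigma_{L_x}|_A=\tau$. For $J\subseteq[\ell']$ put
\[
s_J(x)=\prod_{j\in J}\sigma_{L_x}(x_j)\ \text{ if $x$ is admissible},\qquad s_J(x)=0\ \text{ otherwise}.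
\]
The functions $s_J$ do not depend on $M$; this is the purpose of fixing $A$ and $\tau$. For $M\supseteq A$ let $\Psi_{J,M}$ be the set of tuples $\psi=(\psi_1,\dots,\psi_{\ell'})$ with $\psi_j\in\mathrm{Ch}(M)$ for $j\in J$ and $\psi_j\in\widehat M$ for $j\notin J$, and let
\[
\gamma_{J,M}(\psi)=\mathbb{E}_{x\in M^{\ell'}}\Big[s_J(x)\prod_{j=1}^{\ell'}\psi_j(x_j)\Big]\in\mathbb{R}.
\]

\begin{lemma}\label{lem:lower}
There is a nonempty $J\subseteq[\ell']$ with $\mathbb{E}_{M\supseteq A}\sum_{\psi\in\Psi_{J,M}}\gamma_{J,M}(\psi)^4\ge\varepsilon_3$.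
\end{lemma}

\begin{proof}
Let $M$ satisfy $(\ast)$ with $B$ and $g$. For $x\in M^{\ell'}$ let $Q(x)$ be the indicator of the event that $x\in B^{\ell'}$, $x$ is independent modulo $A$, and $\sigma_{L_x}=g|_{L_x}$. Let $\pi$ be the probability, for uniform $x\in M^{\ell'}$, that the first two conditions hold. By \eqref{eq:dep} applied in $B$, and since $\ell+b-m\le-1$,
\[
\pi\ge2^{-b\ell'}\big(1-2^{\ell+b-m}\big)\ge2^{-r\ell}/2 .
\]
Given the first two conditions, $L_x$ is uniform in $[A,B]$, because every $L\in[A,B]$ arises from the same number of tuples. So $\mathbb{E}Q\ge\pi\varepsilon_1$.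

Since $g|_A=\tau$, the event $Q(x)=1$ forces $x$ to be admissible, and for admissible $x$ Lemma~\ref{lem:ch}(a) shows that $\sigma_{L_x}=g|_{L_x}$ if and only if the two agree at $x_1,\dots,x_{\ell'}$. The indicator of being admissible and agreeing there is $s_\emptyset(x)\prod_j\frac12(1+\sigma_{L_x}(x_j)g(x_j))=\mathbb{E}_J[s_J(x)\prod_{j\in J}g(x_j)]$, with $J$ a uniform subset of $[\ell']$. With $B^\circ=\{\chi\in\widehat M:\chi|_B=1\}$ we have $\mathbf{1}[y\in B]=\mathbb{E}_{\chi\in B^\circ}\chi(y)$ for $y\in M$. Therefore
\[
\mathbb{E}_xQ(x)=\mathbb{E}_J\,\mathbb{E}_{\chi_1,\dots,\chi_{\ell'}\in B^\circ}\,\mathbb{E}_x\Big[s_J(x)\prod_{j\in J}g(x_j)\prod_{j=1}^{\ell'}\chi_j(x_j)\Big],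
\]
and the inner expectation is $\gamma_{J,M}(\psi)$ with $\psi_j=g\chi_j$ for $j\in J$ and $\psi_j=\chi_j$ for $j\notin J$. The term $J=\emptyset$ carries no twisted character and will be of no use. It contributes $2^{-\ell'}\mathbb{E}_x[s_\emptyset(x)\mathbf{1}[x\in B^{\ell'}]]\le2^{-\ell'}\pi\le\pi\varepsilon_1/2$; this is where $2^{1-(\ell-r)}\le\varepsilon_1$ is used. The terms $J\neq\emptyset$ thus contribute at least $\pi\varepsilon_1/2\ge\varepsilon_2$, with total weight less than $1$, so $|\gamma_{J,M}(\psi)|\ge\varepsilon_2$ for some $J\ne\emptyset$ and $\psi\in\Psi_{J,M}$.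

This holds for at least a $p_3$ fraction of the $M\supseteq A$, so one $J\neq\emptyset$ serves at least a $2^{-\ell}p_3$ fraction. All fourth powers are nonnegative, and the bound follows.
\end{proof}

\subsection{Cancellation from the Pauli signs}
We take fourth powers because an even power is needed for positivity, and the sum of squares equals $\mathbb{E}s_J^2$, which contains no sign and need not be small. For pairwise orthogonal $z_1,z_2,z_3\in V$ define $\operatorname{sgn}(z_1,z_2,z_3)=\pm1$ by
\[
W_{z_1}W_{z_2}W_{z_3}W_{z_1+z_2+z_3}=\operatorname{sgn}(z_1,z_2,z_3)\,I ,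
\]
as in Lemma~\ref{lem:ch}(e). The following lemma extends Lemma~\ref{lem:warm} to four arbitrary functions on a subspace $C^\perp$.

\begin{lemma}\label{lem:cancel}
Let $C$ be an isotropic $e$-space with $e\le n-3$, let $U=C^\perp$, and let $\phi_1,\dots,\phi_4:U\to[-1,1]$. If $z=(z_1,z_2,z_3)$ is uniform among the triples in $U^3$ that are pairwise orthogonal and independent modulo $C$, then
\[
\big|\mathbb{E}\,\phi_1(z_1)\phi_2(z_2)\phi_3(z_3)\phi_4(z_1+z_2+z_3)\operatorname{sgn}(z)\big|\le448\cdot2^{-(n-e)/2}.
\]
\end{lemma}

\begin{proof}
We have $|U|=2^{2n-e}$ and $|U|/|C|=4^{n-e}\ge32$. As $U/C$ is nondegenerate, vectors of $U$ that are independent modulo $C$ impose independent orthogonality conditions on $U$. Choosing $z_1\in U\setminus C$, then $z_2\in(U\cap z_1^\perp)\setminus(C+\langle z_1\rangle)$, then $z_3\in(U\cap z_1^\perp\cap z_2^\perp)\setminus(C+\langle z_1,z_2\rangle)$, the number of triples is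
\[
\big(|U|-|C|\big)\Big(\frac{|U|}2-2|C|\Big)\Big(\frac{|U|}4-4|C|\Big)\ge\frac{31}{32}\cdot\frac7{16}\cdot\frac18\,|U|^3\ge\frac{|U|^3}{64}.
\]
Fix $z_1\in U\setminus C$ and let $U_1=U\cap z_1^\perp$, which contains $z_1$. Put $O_i=\sum_{y\in U_1}\phi_i(y)W_y$ for $i=2,3,4$. In the expansion of $\operatorname{tr}(W_{z_1}O_2O_3O_4)$ only the terms $W_{z_1}W_{z_2}W_{z_3}W_{z_4}$ with $z_4=z_1+z_2+z_3$ have nonzero trace, and this $z_4$ lies in $U_1$. Interchanging $W_{z_2}$ and $W_{z_3}$ multiplies a term by $(-1)^{\omega(z_2,z_3)}$. Hence
\[
\operatorname{tr}(W_{z_1}O_2O_3O_4)+\operatorname{tr}(W_{z_1}O_3O_2O_4)=2d\,\Sigma(z_1),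
\]
where $\Sigma(z_1)$ is the sum of $\phi_2(z_2)\phi_3(z_3)\phi_4(z_1+z_2+z_3)\operatorname{sgn}(z)$ over all $z_2,z_3\in U_1$ with $\omega(z_2,z_3)=0$. By \eqref{eq:HS}, each trace is at most $\|O_2\|\|O_3\|\|O_4\|\le(d|U|)^{3/2}$ in absolute value, so $|\Sigma(z_1)|\le d^{1/2}|U|^{3/2}$. The pairs $(z_2,z_3)\in U_1^2$ for which $z_1,z_2,z_3$ are dependent modulo $C$ have $z_2\in C+\langle z_1\rangle$ or $z_3\in C+\langle z_1,z_2\rangle$, so there are at most $2|C||U|+4|C||U|$ of them. Removing them, summing over the at most $|U|$ values of $z_1$, and dividing by the number of triples, we bound the expectation by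
\[
64\Big(\frac{d^{1/2}}{|U|^{1/2}}+\frac{6|C|}{|U|}\Big)=64\big(2^{-(n-e)/2}+6\cdot4^{-(n-e)}\big)\le448\cdot2^{-(n-e)/2}.\qedhere
\]
\end{proof}

\begin{proof}[End of the proof of Proposition~\ref{prop:key}]
Let $J\ne\emptyset$ be as in Lemma~\ref{lem:lower} and let $M\supseteq A$. Expanding the fourth power with four independent tuples $x^1,\dots,x^4\in M^{\ell'}$,
\[
\sum_\psi\gamma_{J,M}(\psi)^4=\mathbb{E}_{x^1,\dots,x^4}\Big[\prod_{i=1}^4s_J(x^i)\prod_{j=1}^{\ell'}\sum_{\psi_j}\prod_{i=1}^4\psi_j(x^i_j)\Big].
\]
The inner sum vanishes unless $x^4_j=x^1_j+x^2_j+x^3_j$, an event of probability $1/|M|$. On this event it equals $|M|$ for $j\notin J$, and $|M|\operatorname{sgn}(x^1_j,x^2_j,x^3_j)$ for $j\in J$ by Lemma~\ref{lem:ch}(e). Hence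
\[
\sum_\psi\gamma_{J,M}(\psi)^4=\mathbb{E}_{x^1,x^2,x^3\in M^{\ell'}}\Theta,\qquad \Theta=\prod_{i=1}^4s_J(x^i)\prod_{j\in J}\operatorname{sgn}(x^1_j,x^2_j,x^3_j),
\]
with $x^4=x^1+x^2+x^3$. The quantity $\Theta\in\{0,\pm1\}$ depends only on the $3\ell'$ vectors $x^i_j$, $i\le3$, and not on $M$.

Now let $M\supseteq A$ be uniform. By \eqref{eq:dep} the $3\ell'$ vectors are dependent modulo $A$ with probability at most $2^{a+3\ell'-m}\le2^{3\ell-m}$. Let $\mathcal{X}$ be the set of $3\ell'$-tuples in $V$ that are independent modulo $A$ and span with $A$ an isotropic space. The distribution of our tuple, conditioned on independence, lives on $\mathcal{X}$ and is invariant under the pointwise stabilizer of $A$ in $Sp(V)$. This group is transitive on $\mathcal{X}$ by Theorem~\ref{thm:witt}, applied to the linear map that fixes $A$ and sends one tuple to another. So the conditioned tuple is uniform on $\mathcal{X}$, and Lemma~\ref{lem:lower} gives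
\begin{equation}\label{eq:sandwich}
\varepsilon_3\le2^{3\ell-m}+|\mathbb{E}_{\mathcal{X}}\Theta| .
\end{equation}

Fix $j_0\in J$ and condition on all $x^i_j$ with $j\ne j_0$, $i\le3$. Let $C$ be the span of $A$ and these vectors. It is isotropic of dimension $e=a+3(\ell'-1)\le3\ell-3\le n-3$. With $U=C^\perp$, the triple $z_i=x^i_{j_0}$, $i=1,2,3$, is uniform among the triples of Lemma~\ref{lem:cancel}. For $i=1,\dots,4$ and $y\in U$ let $\phi_i(y)$ be the value of $s_J$ at the tuple with entries $x^i_j$ for $j\ne j_0$ and entry $y$ at $j_0$. This is defined because all $x^i_j$ with $j\neq j_0$, including $x^4_j$, lie in $C$, and $C+\langle y\rangle$ is isotropic. The signs for $j\in J\setminus\{j_0\}$ are fixed by the conditioning, so $\Theta$ is, up to a fixed sign, the integrand of Lemma~\ref{lem:cancel}. Thus $|\mathbb{E}_{\mathcal{X}}\Theta|\le448\cdot2^{(3\ell-n)/2}$, and \eqref{eq:sandwich} gives $\varepsilon_3<\varepsilon_3/2+\varepsilon_3/2$, a contradiction.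
\end{proof}

\section{Four quantum colors}\label{sec:G}

\subsection{The graph $G(n,\ell)$}
We want a graph in which an outcome for each $L$ yields a coloring, and a large independent set yields, conversely, a short list of outcomes for each $L$. The long-code construction does this by replacing $L$ with the set of all colorings of its outcomes.

The vertices of $G=G(n,\ell)$ are the pairs $v=(L,f)$ with $L\in\mathcal{L}$ and $f:\mathrm{Ch}(L)\to[4]$; we write $L_v=L$ and $f_v=f$. We put $(L,f)\sim(L',f')$ if $L\bowtie L'$ and $f(\mu)\ne f'(\mu')$ whenever $\mu\in\mathrm{Ch}(L)$ and $\mu'\in\mathrm{Ch}(L')$ agree on $L\cap L'$. If an assignment $\sigma$ had consistency $1$, then $(L,f)\mapsto f(\sigma_L)$ would be a proper $4$-coloring. The quantum coloring does the same with the measured outcome in place of $\sigma_L$.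

\begin{lemma}\label{lem:Gq}
The projections $E_{v,i}=\sum_{\mu:\,f_v(\mu)=i}P_{L_v,\mu}$ form a quantum $4$-coloring of $G(n,\ell)$ on $\mathbb{C}^{2^n}$. The measurements of $u$ and $v$ commute if $L_u+L_v$ is isotropic, in particular if $u\sim v$.
\end{lemma}

\begin{proof}
Each $(E_{v,i})_{i\in[4]}$ is a measurement by Lemma~\ref{lem:ch}(c). If $u\sim v$, every term $P_{L_u,\mu}P_{L_v,\mu'}$ of $E_{u,i}E_{v,i}$ has $f_u(\mu)=f_v(\mu')$, so $\mu$ and $\mu'$ disagree on $L_u\cap L_v$ and the term is $0$ by Lemma~\ref{lem:ch}(d), which also gives the commutation.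
\end{proof}

\subsection{Influences and lists}
Let $\Omega$ be a finite set and give $\Omega^N$ the uniform measure, with $\langle F,F'\rangle=\mathbb{E}FF'$. Every $F:\Omega^N\to\mathbb{R}$ has a unique \emph{Efron--Stein decomposition} $F=\sum_{S\subseteq[N]}F^{=S}$ in which $F^{=S}$ depends only on the coordinates in $S$ and averages to zero over each single coordinate $i\in S$; the components are orthogonal. The \emph{low-degree influence} of coordinate $i$ is $\mathrm{Inf}_i^{\le k}(F)=\sum_{S\ni i,\,|S|\le k}\|F^{=S}\|_2^2$. Its use is that few coordinates can be influential: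
\begin{equation}\label{eq:infsum}
\sum_i\mathrm{Inf}_i^{\le k}(F)=\sum_{|S|\le k}|S|\,\|F^{=S}\|_2^2\le k\|F\|_2^2 .
\end{equation}
A symmetric Markov operator on $\Omega$ is a symmetric nonnegative matrix $\mathsf{T}$ with row sums $1$, and $(\mathsf{T}^{\otimes N}F)(y)=\sum_{y'}\prod_i\mathsf{T}(y_i,y'_i)F(y')$.

\begin{theorem}[Dinur, Mossel, Regev \cite{DMR}]\label{thm:DMR}
Let $\mathsf{T}$ be a symmetric Markov operator on a finite set $\Omega$ whose eigenvalues other than the simple eigenvalue $1$ have absolute value less than $1$. For every $\varepsilon>0$ there are $\theta>0$ and $k_0\in\mathbb{N}$ such that for all $N$ and all $F,F':\Omega^N\to[0,1]$ with $\mathbb{E}F,\mathbb{E}F'>\varepsilon$ and $\langle F,\mathsf{T}^{\otimes N}F'\rangle=0$ there is $i$ with $\mathrm{Inf}_i^{\le k_0}(F)\ge\theta$ and $\mathrm{Inf}_i^{\le k_0}(F')\ge\theta$.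
\end{theorem}

Let $L\bowtie L'$. Over each $\nu\in\mathrm{Ch}(L\cap L')$ a function $f$ has two values and a function $f'$ has two values, and adjacency in $G$ says that these two pairs of colors are disjoint for every $\nu$. So we need $\mathsf{T}$ on pairs of colors, supported on disjoint pairs. This is why $G$ uses four colors. On $[3]^2$ no such $\mathsf{T}$ exists: the six pairs $(i,j)$ with $i\ne j$ would send total weight $6$ to the three pairs $(k,k)$, which by symmetry can receive total weight at most $3$.

We identify a set $Z\subseteq[4]^{\mathrm{Ch}(L)}$ with the vertex set $\{L\}\times Z$ of $G$, and call $|Z|/4^{|\mathrm{Ch}(L)|}$ its density.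

\begin{lemma}\label{lem:lists}
For every $\varepsilon>0$ there is $t=t(\varepsilon)\ge1$, independent of $n$ and $\ell$, such that to every $L\in\mathcal{L}$ and $Z\subseteq[4]^{\mathrm{Ch}(L)}$ one can attach a list $\Lambda_L(Z)\subseteq\mathrm{Ch}(L)$ of size at most $t$ with the following property. If $L\bowtie L'$, the sets $Z\subseteq[4]^{\mathrm{Ch}(L)}$ and $Z'\subseteq[4]^{\mathrm{Ch}(L')}$ have density at least $\varepsilon$, and no edge of $G$ joins $Z$ to $Z'$, then some $\mu\in\Lambda_L(Z)$ and $\mu'\in\Lambda_{L'}(Z')$ agree on $L\cap L'$.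
\end{lemma}

\begin{proof}
Define a symmetric matrix $\mathsf{T}$ on $\Omega=[4]^2$ by giving weight $\frac5{12}$ between $(i,j)$ and $(k,l)$ if $\{i,j,k,l\}=[4]$; weight $\frac1{12}$ between $(i,j)$ and $(k,k)$ if $i\ne j$ and $k\notin\{i,j\}$; weight $\frac16$ between $(i,i)$ and $(j,j)$ if $i\ne j$; and weight $0$ otherwise. The row sums are $2\cdot\frac5{12}+2\cdot\frac1{12}=1$ at $(i,j)$, $i\ne j$, and $6\cdot\frac1{12}+3\cdot\frac16=1$ at $(i,i)$. Positive weight occurs only between disjoint pairs. The support graph is connected and contains a triangle, since the four points $(i,i)$ are mutually adjacent and every $(i,j)$ is adjacent to one of them. If $\mathsf{T}\varphi=\lambda\varphi$ with $\lambda=\pm1$ and $\varphi\neq0$ real, then at a point $y$ maximizing $|\varphi|$ all neighbors have value $\lambda\varphi(y)$; by connectivity $\varphi(y')=\lambda\varphi(y)$ along every edge, so $\lambda=1$ because of the triangle, and $\varphi$ is constant. Thus Theorem~\ref{thm:DMR} applies, and we take $\theta,k_0$ for $\varepsilon/2$. Let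
\[
\Lambda_L(Z)=\{\mu\in\mathrm{Ch}(L):\mathrm{Inf}_\mu^{\le2k_0}(\mathbf{1}_Z)\ge\theta/2\},
\]
where $\mathbf{1}_Z$ is viewed as a function of the coordinates $f(\mu)\in[4]$. By \eqref{eq:infsum}, $|\Lambda_L(Z)|\le t:=\max(1,\lceil4k_0/\theta\rceil)$.

Let $L,L',Z,Z'$ be as in the statement, $N=L\cap L'$, $F=\mathbf{1}_Z$ and $F'=\mathbf{1}_{Z'}$. Group the coordinates of $[4]^{\mathrm{Ch}(L)}$ into blocks of two, one block for each $\nu\in\mathrm{Ch}(N)$, consisting of the two extensions of $\nu$ in some order, and do the same for $L'$. Then $F,F'$ become functions $\widetilde F,\widetilde F'$ on $\Omega^{\mathrm{Ch}(N)}$. If $f,f'$ have positive weight under $\mathsf{T}^{\otimes\mathrm{Ch}(N)}$, then $(L,f)\sim(L',f')$, so $F(f)F'(f')=0$. Hence $\langle\widetilde F,\mathsf{T}^{\otimes\mathrm{Ch}(N)}\widetilde F'\rangle=0$, and some block $\nu$ has $\mathrm{Inf}_\nu^{\le k_0}\ge\theta$ for both $\widetilde F$ and $\widetilde F'$.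

For a set $\mathcal{B}$ of blocks, the sum of $F^{=S}$ over the $S\subseteq\mathrm{Ch}(L)$ that meet exactly the blocks in $\mathcal{B}$ depends only on those blocks and averages to zero over each of them. By uniqueness it is $\widetilde F^{=\mathcal{B}}$, and by orthogonality its squared norm is the sum of the $\|F^{=S}\|_2^2$. If $\nu\in\mathcal{B}$ and $|\mathcal{B}|\le k_0$, each such $S$ has $|S|\le2k_0$ and contains one of the two extensions $\mu_1,\mu_2$ of $\nu$. So $\theta\le\mathrm{Inf}_{\mu_1}^{\le2k_0}(F)+\mathrm{Inf}_{\mu_2}^{\le2k_0}(F)$, and one of $\mu_1,\mu_2$ lies in $\Lambda_L(Z)$. The same argument for $F'$ puts an extension of $\nu$ in $\Lambda_{L'}(Z')$. Both restrict to $\nu$ on $N$.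
\end{proof}

Combining the lists with Proposition~\ref{prop:key} gives the property of $G$ that both remaining proofs use: dense sets over a typical linked pair are joined by an edge.

\begin{corollary}\label{cor:sep}
For all $\varepsilon,\gamma\in(0,1)$ there is $\ell_2$ such that for each $\ell\ge\ell_2$ there is $n_2(\ell)>\ell$ such that for $n\ge n_2(\ell)$ the following holds. Let $Z_L\subseteq[4]^{\mathrm{Ch}(L)}$ for $L\in\mathcal{L}$, and call a linked pair $(L,L')$ \emph{separated} if $Z_L$ and $Z_{L'}$ have density at least $\varepsilon$ and no edge of $G$ joins them. Then a uniform linked pair is separated with probability less than $\gamma$.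
\end{corollary}

\begin{proof}
Let $t=t(\varepsilon)$ and take $\ell_2=\ell_1$, $n_2=n_1$ from Proposition~\ref{prop:key} with $\delta=\gamma/t^2$. Choose $\sigma_L$ uniformly from $\Lambda_L(Z_L)$, independently for different $L$, with $\sigma_L=\bot$ if the list is empty. By Lemma~\ref{lem:lists} a separated pair becomes consistent with probability at least $t^{-2}$. If separated pairs had probability at least $\gamma$, the expected consistency would be at least $\delta$, and some $\sigma$ would attain it.
\end{proof}

\subsection{Linked pairs behave like independent pairs}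
A set of half the elements of $\mathcal{L}$ could a priori contain no linked pair. This does not happen, because a linked pair is nearly a pair of conditionally independent samples.

\begin{lemma}\label{lem:coll}
Let $\rho>0$, let $m'>\ell$ satisfy $2^{-(m'-\ell)}\le\rho$, let $n\ge m'$, and let $(L,L')$ be a uniform linked pair.
\begin{enumerate}
\item[(a)] If $\mathcal{D}\subseteq\mathcal{L}$ and $|\mathcal{D}|\ge\lambda|\mathcal{L}|$ with $\lambda\geq0$, then $\Pr[L,L'\in\mathcal{D}]\ge\lambda^2-\rho$.
\item[(b)] If $\mathsf{a}$ is a function on $\mathcal{L}$ with at most $K$ values, then $\Pr[\mathsf{a}(L)=\mathsf{a}(L')]\ge1/K-\rho$.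
\end{enumerate}
\end{lemma}

\begin{proof}
Let $M$ be a uniform isotropic $m'$-space, $N\subseteq M$ a uniform $(\ell-1)$-space, and $L_1,L_2$ independent uniform $\ell$-spaces with $N\subset L_i\subseteq M$. There are $2^{m'-\ell+1}-1\ge2^{m'-\ell}$ choices for each, so $\Pr[L_1=L_2]\le\rho$. By $Sp(V)$-invariance each $L_i$ is uniform in $\mathcal{L}$, and conditionally on $L_1\ne L_2$ the pair $(L_1,L_2)$ is a uniform linked pair. So for every set $\mathcal{E}$ of pairs,
\[
\Pr[(L,L')\in\mathcal{E}]\ge\Pr[(L_1,L_2)\in\mathcal{E},\,L_1\ne L_2]\ge\Pr[(L_1,L_2)\in\mathcal{E}]-\rho .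
\]
Given $(M,N)$ the spaces $L_1,L_2$ are independent and identically distributed. In (a), with $\lambda_{M,N}=\Pr[L_1\in\mathcal{D}\mid M,N]$, Jensen's inequality gives $\mathbb{E}\lambda_{M,N}^2\ge(\mathbb{E}\lambda_{M,N})^2\ge\lambda^2$. In (b), given $(M,N)$ the collision probability is $\sum_jw_j^2\ge1/K$ for a probability vector $(w_j)$ of length at most $K$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:four}]
We may assume $\varepsilon\le1$. Take $\ell=\ell_2$ and $n\ge n_2(\ell)$ from Corollary~\ref{cor:sep} with density $\varepsilon/2$ and $\gamma=\varepsilon^2/8$, with $n$ large enough for Lemma~\ref{lem:coll} with $\rho=\varepsilon^2/8$. Let $G=G(n,\ell)$, and suppose that $\mathcal{I}$ is an independent set with $|\mathcal{I}|\ge\varepsilon|V(G)|$. Let $Z_L=\{f:(L,f)\in\mathcal{I}\}$. The average density of $Z_L$ over $L$ is at least $\varepsilon$, so at least an $\varepsilon/2$ fraction of the $L$ have density at least $\varepsilon/2$. By Lemma~\ref{lem:coll}(a), both members of a uniform linked pair have this density with probability at least $\varepsilon^2/4-\varepsilon^2/8=\gamma$.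 Such a pair is separated because $\mathcal{I}$ is independent, which contradicts Corollary~\ref{cor:sep}. So $\alpha(G)<\varepsilon|V(G)|$. The quantum coloring is that of Lemma~\ref{lem:Gq}, and it has the stated form by Lemma~\ref{lem:ch}(c).
\end{proof}

\section{From four colors to three}\label{sec:H}

\subsection{Arc graphs}
We first describe the classical construction. For a graph $\Gamma$, the \emph{arc graph} has as vertices the ordered pairs $(u,v)$ with $u\sim v$, and $(u,v)$ is joined to $(v,w)$. The \emph{second arc graph} has as vertices the walks $(u,v,w)$ with $u\sim v\sim w$, and $(u,v,w)$ is joined to $(v,w,z)$.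

Passing to arcs keeps the chromatic number large. If $h$ is a proper $k$-coloring of the arc graph, put $S(v)=\{h(y,v):y\sim v\}$. For $u\sim v$ the color $h(u,v)$ lies in $S(v)$ and not in $S(u)$, so $S$ is a proper $2^k$-coloring of $\Gamma$. Doing this twice turns a $k$-coloring of the second arc graph into a $2^{2^k}$-coloring of $\Gamma$.

Passing to arcs also saves colors, but one step does not turn four into three. For $\Gamma=K_4$ the four sets $S(v)$ are pairwise incomparable, whereas the subsets of $[3]$ are covered by the three chains $\emptyset\subset\{1\}\subset\{1,2\}\subset[3]$, $\{2\}\subset\{2,3\}$, $\{3\}\subset\{1,3\}$. Two steps suffice.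

\begin{lemma}\label{lem:h}
For $i,j,k\in[4]$ with $i\ne j\ne k$ let $\xi(i,j,k)=j$ if $j\le3$ and $\xi(i,4,k)=\min([3]\setminus\{i,k\})$. If $i\ne j\ne k\ne l$, then $\xi(i,j,k)\ne\xi(j,k,l)$.
\end{lemma}

\begin{proof}
If $j,k\le3$, the values are $j$ and $k$. If $j=4$, then $k\le3$, the second value is $k$, and the first is not $k$. If $k=4$, then $j\le3$, the first value is $j$, and the second is not $j$.
\end{proof}

So a $4$-coloring $\kappa$ of $\Gamma$ gives the $3$-coloring $\xi(\kappa(u),\kappa(v),\kappa(w))$ of the second arc graph. In the quantum setting this rule requires the colors of $u,v,w$ to be measured jointly. In $G(n,\ell)$ the measurements of $u$ and $w$ need not commute, so we keep only walks for which $L_u+L_v+L_w$ is isotropic.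

\subsection{The graph $H(n,\ell)$}
The vertices of $H=H(n,\ell)$ are the triples $(u,v,w)$ of vertices of $G(n,\ell)$ with $u\sim v\sim w$ and $L_u+L_v+L_w$ isotropic ($u=w$ is allowed), and $(u,v,w)$ is joined to $(v,w,z)$ whenever both are vertices. There are no loops, since $u\ne v$.

\begin{lemma}\label{lem:Hq}
$\chi_q(H)\le3$.
\end{lemma}

\begin{proof}
For a vertex $(u,v,w)$ and $c\in[3]$ let $F_{(u,v,w),c}$ be the sum of $E_{u,i}E_{v,j}E_{w,k}$ over $i\ne j\ne k$ with $\xi(i,j,k)=c$. By Lemma~\ref{lem:Gq} the three measurements commute, so the products $E_{u,i}E_{v,j}E_{w,k}$, $(i,j,k)\in[4]^3$, form a measurement. Those with $i=j$ or $j=k$ vanish, so $(F_{(u,v,w),c})_{c\in[3]}$ is a measurement. For an edge, since the measurements of $v$ and $w$ commute,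
\[
F_{(u,v,w),c}F_{(v,w,z),c}=\sum E_{u,i}\,(E_{v,j}E_{v,j'})\,(E_{w,k}E_{w,k'})\,E_{z,l},
\]
summed over $\xi(i,j,k)=c=\xi(j',k',l)$. A term can be nonzero only if $j=j'$ and $k=k'$, and by Lemma~\ref{lem:h} there is no such term. The measurements of $u$ and $z$ need not commute, and this was not used.
\end{proof}

\subsection{The chromatic number of $H$}
Deleting walks damages the classical argument. Given a coloring of $H$, the first step still gives sets $S(u,v)$ with $S(u,v)\ne S(v,w)$, but only for $(u,v,w)\in V(H)$. The set of all values $S(u,v)$ at $v$ may then coincide for adjacent $v,w$: the value $S(v,w)$ may reappear as $S(u,v)$ for a $u$ such that $L_u+L_v+L_w$ is not isotropic. We therefore record at $v$ only the values taken by a noticeable fraction of neighbors $u$. Failing to commute with \emph{all} of so many $L_u$ is a large system of linear equations for $L_w$, which a random $L_w$ does not solve. The resulting coloring of $G$ is proper over most linked pairs, which is enough for Corollary~\ref{cor:sep}.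

\begin{proof}[Proof of Theorem~\ref{thm:main}]
We may assume $k\ge2$. Let $K=2^{2^k}$, and take $\ell=\ell_2$ and $n_2(\ell)$ from Corollary~\ref{cor:sep} with $\varepsilon=1/K$ and $\gamma=1/(2K)$. Let $R=2^\ell$, so that each $L$ carries $4^R$ vertices of $G$. Choose $\eta>0$ with $16^R2^k\eta\le\frac1{8K}$, and then $n\ge n_2(\ell)$ so large that Lemma~\ref{lem:coll} applies with $\rho=\frac1{4K}$ and
\begin{equation}\label{eq:n}
4^R2^k\cdot\frac{2}{\eta(4^{n-\ell}-1)}\le\frac1{8K}.
\end{equation}
Let $G=G(n,\ell)$, $H=H(n,\ell)$, and suppose that $h:V(H)\to[k]$ is a proper coloring.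

\emph{First step.} For $u\sim v$ in $G$ let $S(u,v)=\{h(y,u,v):(y,u,v)\in V(H)\}\subseteq[k]$. If $(u,v,w)\in V(H)$, then
\begin{equation}\label{eq:S}
S(u,v)\ne S(v,w),
\end{equation}
because $h(u,v,w)$ lies in $S(v,w)$, and it does not lie in $S(u,v)$ since every $(y,u,v)\in V(H)$ is adjacent to $(u,v,w)$.

\emph{Second step.} For $v\in V(G)$ choose a random neighbor $u$ as follows: $L_u$ is uniform with $L_u\bowtie L_v$, and then $f_u$ is uniform among the functions with $u\sim v$. Such functions exist, since over each $\nu\in\mathrm{Ch}(L_u\cap L_v)$ the two values of $f_v$ leave at least two colors free. For $s\subseteq[k]$ let $p_v(s)=\Pr_u[S(u,v)=s]$, and let $T(v)=\{s\subseteq[k]:p_v(s)\ge\eta\}$. The function $T$ takes at most $K$ values. Call a linked pair $(L,L')$ \emph{bad} if there are adjacent $v=(L,f)$ and $w=(L',f')$ with $T(v)=T(w)$. We claim that a uniform linked pair is bad with probability at most $\frac1{4K}$. For $v,w$ as in the definition put $s=S(v,w)$; we bound separately the probability that such $v,w$ exist with $p_w(s)<\eta$ and with $p_w(s)\ge\eta$.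

\emph{Case $p_w(s)<\eta$.} Fix $w=(L',f')$. A random neighbor $v$ of $w$ has $p_w(S(v,w))<\eta$ with probability $\sum_{s:\,p_w(s)<\eta}p_w(s)\le2^k\eta$. Given $L_v=L$, the function $f_v$ is uniform in a set of size at most $4^R$. So for uniform $L\bowtie L'$, the probability that some $f$ has $(L,f)\sim w$ and $p_w(S((L,f),w))<\eta$ is at most $4^R2^k\eta$. A union bound over the $4^R$ functions $f'$ bounds the probability of this case by $16^R2^k\eta\le\frac1{8K}$.

\emph{Case $p_w(s)\ge\eta$.} Then $s\in T(w)=T(v)$, so $p_v(s)\ge\eta$. Fix $L$ and let $Y=L^\perp/L$, a symplectic space with $4^{n-\ell}$ elements. Each $L''\bowtie L$ determines the nonzero $\bar a\in Y$ with $L+L''=L+\langle a\rangle$, and each nonzero $\bar a$ arises from the $2^{\ell+1}-2$ hyperplanes of $L+\langle a\rangle$ other than $L$. So $\bar a$ is uniform in $Y\setminus\{0\}$ when $L''$ is uniform. Let $\Delta(v,s)$ be the set of $\bar a$ arising from $L_u$ for $u\sim v$ with $S(u,v)=s$; it depends only on $v$ and $s$. Since $p_v(s)\le\Pr[\bar a\in\Delta(v,s)]$, we have $|\Delta(v,s)|\ge\eta(|Y|-1)$. Let $\bar b$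 arise from $L'$. If $u\sim v$ and $S(u,v)=s=S(v,w)$, then $(u,v,w)\notin V(H)$ by \eqref{eq:S}, so $L_u+L+L'=L+\langle a,b\rangle$ is not isotropic, that is, $\omega(\bar a,\bar b)=1$. Thus $\bar b$ solves the linear system $\omega(\bar a,\bar b)=1$, $\bar a\in\Delta(v,s)$. By nondegeneracy its rank is the dimension of the span of $\Delta(v,s)$, so it has at most $|Y|/|\Delta(v,s)|$ solutions. As $\bar b$ is uniform in $Y\setminus\{0\}$ given $L$, and $|Y|\le2(|Y|-1)$, it is a solution with probability at most $2/|\Delta(v,s)|\le2/(\eta(4^{n-\ell}-1))$. A union bound over the $4^R$ functions $f$ and the at most $2^k$ sets $s$ with $p_v(s)\ge\eta$, together with \eqref{eq:n}, bounds the probability of this case by $\frac1{8K}$. The claim follows.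

\emph{Conclusion.} For each $L$ let $\mathsf{a}(L)$ be a most frequent value of $f\mapsto T(L,f)$, and let $Z_L=\{f:T(L,f)=\mathsf{a}(L)\}$, a set of density at least $1/K$. By Lemma~\ref{lem:coll}(b) and the claim, a uniform linked pair has $\mathsf{a}(L)=\mathsf{a}(L')$ and is not bad with probability at least $\frac1K-\frac1{4K}-\frac1{4K}=\gamma$. For such a pair an edge from $Z_L$ to $Z_{L'}$ would join two vertices with the same value of $T$, so the pair is separated. This contradicts Corollary~\ref{cor:sep}, and hence $\chi(H)>k$.

Since $\chi(H)>2$, the first sentence of Theorem~\ref{thm:class}(a) gives $\chi_q(H)\ge3$, and Lemma~\ref{lem:Hq} gives $\chi_q(H)=3$.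
\end{proof}

\begin{thebibliography}{9}

\bibitem{DMR}
Dinur, Mossel, Regev, \emph{Conditional hardness for approximate coloring}, SIAM J. Comput. 39 (2009), 843--873.

\bibitem{KMS}
Khot, Minzer, Safra, \emph{Pseudorandom sets in Grassmann graph have near-perfect expansion}, FOCS 2018; Ann. of Math. 198 (2023).

\bibitem{QM}
\emph{Quantum Morphisms},
\texttt{https://bpb-us-w2.wpmucdn.com/\allowbreak sites.udel.edu/\allowbreak dist/b/10716/\allowbreak files/2022/02/\allowbreak hoefer\_quantum\_\allowbreak morphism\_notes\_\allowbreak 2\_9\_22.pdf}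

\end{thebibliography}
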